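\title{Special irreducible functions on $\mathbb{R}^3$ do not generate real ideals}

\begin{abstract}
Let $f$ be a real analytic function on $\mathbb{R}^3$ that generates a prime ideal and whose zero set has dimension at most one. We show that $f$ divides a sum of three squares $A^2+C_1^2+C_2^2$ of analytic functions without dividing $A$. Hence the ideal generated by $f$ is not real, which proves the conjecture that a special irreducible function never generates a real ideal. For special irreducible $f$ two squares do not suffice. We also show that a nonzero principal prime ideal is real if and only if its zero set has dimension two, if and only if its generator changes sign. The proof lifts complex conjugation to a free antiholomorphic involution on a resolution of the complex surface $\{f=0\}$, constructs there a line bundle with an antilinear automorphism $\tau$ satisfying $\tau^2=-1$, and compares a section $s$ with $\tau s$.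
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{O}(\mathbb{R}^3)$ be the ring of real analytic functions on $\mathbb{R}^3$. For $f\in\mathcal{O}(\mathbb{R}^3)$ we write $(f)=f\,\mathcal{O}(\mathbb{R}^3)$ and $\mathcal{Z}(f)=\{x\in\mathbb{R}^3: f(x)=0\}$. The \emph{dimension} of a real analytic set is the largest dimension of a real analytic submanifold contained in it. An ideal $\mathfrak{a}\subset\mathcal{O}(\mathbb{R}^3)$ is \emph{real} if
\[
f_1^2+\cdots+f_k^2\in\mathfrak{a}\quad\text{implies}\quad f_1,\dots,f_k\in\mathfrak{a}
\qquad\bigl(k\ge 1,\ f_i\in\mathcal{O}(\mathbb{R}^3)\bigr).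
\]

The ideal of all functions that vanish on a given subset of $\mathbb{R}^3$ is real, because a sum of squares of real numbers is zero only if every term is zero. A real Nullstellensatz is a converse: it asks a real ideal to contain every function vanishing on its zero set. Principal ideals with a small zero set are a natural test. Suppose that $\mathcal{Z}(f)$ is nonempty of dimension at most $1$. Then $f$ does not change sign (Lemma~\ref{lem:sign}), so each zero of $f$ is an extremum, and the partial derivatives of $f$ vanish on $\mathcal{Z}(f)$. At a zero of $f$, some partial derivative vanishes to order one less than $f$, so it is not a multiple of $f$. Thus $(f)$ is strictly smaller than the ideal of $\mathcal{Z}(f)$. If $(f)$ were real, it would be a real ideal that is not the ideal of its zero set, so one expects that $(f)$ is not real.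

\begin{definition}\label{def:special}
A function $f\in\mathcal{O}(\mathbb{R}^3)$ is \emph{special irreducible} if
\begin{enumerate}
\item[(i)] the ideal $(f)$ is prime;
\item[(ii)] $\dim\mathcal{Z}(f)=1$;
\item[(iii)] $f$ generates a prime ideal of $\mathcal{O}(\mathbb{R}^3)\otimes_{\mathbb{R}}\mathbb{C}$, the ring of complex-valued real analytic functions on $\mathbb{R}^3$.
\end{enumerate}
\end{definition}

The ring in (iii) is also the ring of germs along $\mathbb{R}^3$ of holomorphic functions on neighborhoods of $\mathbb{R}^3$ in $\mathbb{C}^3$, so (iii) says that the holomorphic extension of $f$ is irreducible. The following conjecture is formulated in \cite{NRCAS}, where it is stated to be open.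

\medskip
\noindent\textbf{Conjecture.} \emph{For every special irreducible function $f\in\mathcal{O}(\mathbb{R}^3)$, the ideal $(f)$ is not real.}
\medskip

The conjecture is easy for a sum of squares. Let $f=g_1^2+\dots+g_k^2$ be neither zero nor a unit. If $(f)$ were real, then $g_i=fh_i$ for all $i$, so $f=f^2\sum_i h_i^2$ and $f$ would be a unit. The simplest examples are of this kind.

\begin{example}\label{ex:three}
Consider
\[
f_0=x_1^2+x_2^2+x_3^2,\qquad f_1=x_1^2+x_2^2\,(x_2^2+x_3^2),\qquad f_2=x_1^2+x_2^2 .
\]
The zero set of $f_0$ is the origin, and that of $f_1$ and of $f_2$ is the $x_3$-axis. We claim that $f_0$ satisfies (i) and (iii), that $f_1$ is special irreducible, and that $f_2$ satisfies (i) and (ii) but not (iii).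

Three remarks are used. The ring $\mathbb{C}\{x_1,x_2,x_3\}$ of convergent power series is factorial. A nonzero $f$ divides $g$ globally as soon as it divides the germ of $g$ at every zero of $f$, since local quotients are unique and therefore glue. And (iii) implies (i): if a real $g$ equals $f(p+iq)$, then $g=fp$.

The germs of $f_0$ and $f_1$ at $0$ are Weierstrass polynomials $x_1^2+b$ where $b\in\mathbb{C}\{x_2,x_3\}$ has the simple prime factor $x_2+ix_3$. So $-b$ is not a square, and these germs are prime. This gives (iii) for $f_0$. For $f_1$, let $f_1\mid gh$ with $g,h$ complex-valued, and say $f_1\mid g$ at $0$. The set of points of the axis at which $f_1\mid g$ is open and contains $0$. It is also closed. Near a point of the axis other than $0$ we have $f_1=(x_1+ix_2r)(x_1-ix_2r)$ with the holomorphic unit $r=(x_2^2+x_3^2)^{1/2}$, and the two factors define distinct smooth complex surfaces containing the axis. If $f_1\mid g$ at points of the axis arbitrarily close to the given one, then $g$ vanishes on a nonempty open piece of each surface, hence on both surfaces, and $f_1\mid g$ at the given point. As the axis is connected,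 $f_1\mid g$. Finally $f_2=(x_1+ix_2)(x_1-ix_2)$ violates (iii). If $f_2\mid gh$ with $g,h$ real, then the prime germ $x_1+ix_2$ divides, say, $g$ at $0$; conjugating, so does $x_1-ix_2$; hence $f_2\mid g$ at $0$, and the same open-and-closed argument, with $r=1$, gives $f_2\mid g$.
\end{example}

In general nothing in the hypotheses presents $f$ as a sum of squares, and finitely many functions $g_i$ with $\sum_i g_i^2\in(f)$, not all in $(f)$, have to be produced globally on the noncompact space $\mathbb{R}^3$. Our main result is that three always suffice. Condition (iii) plays no role in it.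

\begin{theorem}\label{thm:main}
Let $f\in\mathcal{O}(\mathbb{R}^3)$ generate a prime ideal, and let $\dim\mathcal{Z}(f)\le 1$. Then there are $A,C_1,C_2\in\mathcal{O}(\mathbb{R}^3)$ with
\[
A\notin (f),\qquad A^2+C_1^2+C_2^2\in (f).
\]
Hence $(f)$ is not real. In particular, the conjecture holds.
\end{theorem}

Recall that the \emph{level} of a field is the least number $n$ such that $-1$ is a sum of $n$ squares in it.

\begin{theorem}\label{thm:second}
Let $f\in\mathcal{O}(\mathbb{R}^3)$ generate a nonzero prime ideal.
\begin{enumerate}
\item[(a)] If $f$ satisfies \textup{(iii)}, then $g_1^2+g_2^2\in(f)$ implies $g_1,g_2\in(f)$. So for special irreducible $f$ the number of squares in Theorem~\ref{thm:main} is optimal, and the fraction field of $\mathcal{O}(\mathbb{R}^3)/(f)$ has level exactly $2$.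
\item[(b)] The ideal $(f)$ is real if and only if $\dim\mathcal{Z}(f)=2$, if and only if $f$ changes sign.
\end{enumerate}
\end{theorem}

Section~\ref{sec:cone} shows the mechanism of the proof on the cone $f_0=0$. Section~\ref{sec:zero} translates membership in $(f)$ into vanishing on a complex surface. Section~\ref{sec:squares} derives Theorem~\ref{thm:main} from the existence of a certain module on that surface (Proposition~\ref{prop:key}), which is constructed in Section~\ref{sec:bundle}. Section~\ref{sec:second} proves Theorem~\ref{thm:second}.

\section{The idea on the cone}\label{sec:cone}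

Let $c(z)=\bar z$ be complex conjugation on $\mathbb{C}^3$. For $g$ holomorphic on an open set $V$ put
\[
g^c(z)=\overline{g(\bar z)},
\]
a holomorphic function on $c(V)$. The map $g\mapsto g^c$ is additive and multiplicative, and it conjugates constants. On a $c$-invariant set we call $g$ \emph{real} if $g^c=g$; such a $g$ takes real values at real points.

Let $X$ be the complex surface $\{f=0\}$ near $\mathbb{R}^3$. With $C=C_1+iC_2$ we have $C_1^2+C_2^2=CC^c$, so the relation in Theorem~\ref{thm:main} says that the quotient $\theta=C/A$ solves the \emph{norm equation}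
\[
\theta\,\theta^c=-1 \quad\text{on } X .
\]
At a real point $x$ where $\theta$ is holomorphic this reads $|\theta(x)|^2=-1$, so a solution must have poles, and we do not know in advance where they lie. The standard way to produce a meromorphic function with unknown poles is as a ratio of two sections of a line bundle. Suppose that $\mathcal{L}$ is a module of rank one over the holomorphic functions on $X$, with an additive map $\tau$ such that $\tau(gm)=g^c\tau(m)$ and $\tau^2=-1$; such a $\tau$ acts as the quaternion $j$ does, so we call it a \emph{quaternionic structure}. If $s$ is a nonzero section and $\tau s=\theta s$, then applying $\tau$ gives $-s=\theta^c\,\tau s=\theta^c\theta s$. So the ratio of $\tau s$ and $s$ solves the norm equation.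

We carry this out for the cone $X=\{x_1^2+x_2^2+x_3^2=0\}\subset\mathbb{C}^3$. Define $\pi:\mathbb{C}^2\to X$ by
\[
x_1+ix_2=u^2,\qquad x_1-ix_2=v^2,\qquad x_3=iuv .
\]
Given a point of $X$, choose square roots $u,v$ of $x_1\pm ix_2$; then $(iuv)^2=x_3^2$, and after changing the sign of $v$ if necessary the point is $\pi(u,v)$. So $\pi$ is onto, with fibers $\{\pm(u,v)\}$. Conjugation sends $x_1+ix_2$, $x_1-ix_2$, $x_3$ to $\bar v^2$, $\bar u^2$, $-i\bar u\bar v$. Hence
\[
\pi\circ J=c\circ\pi,\qquad J(u,v)=(-\bar v,\bar u),\qquad J^2(u,v)=(-u,-v).
\]
For $V\subset\mathbb{C}^3$ open let $\mathcal{L}(V)$ be the space of \emph{odd} holomorphic functions $m$ on $\pi^{-1}(V)$, on which $g\in\mathcal{O}(V)$ acts by multiplication with $g\circ\pi$, and put $\tau(m)=\overline{m\circ J}$. Then $\tau(gm)=g^c\tau(m)$ because $\pi J=c\pi$, and $\tau^2(m)=m\circ J^2=-m$ because $m$ is odd. Away from the vertex, $\mathcal{L}$ is locally generated by $u$ or by $v$. Take $s=u$, so that $\tau s=-v$. To compare the two we clear the denominator of $v/u$: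
\[
x_3\,\tau s=-iuv^2=-(iv^2)\,u=-(x_2+ix_1)\,s .
\]
So $A\,\tau s=-Cs$ with $A=x_3$ and $C=x_2+ix_1$, and $A^2+CC^c=x_3^2+x_2^2+x_1^2$ is the expected relation.

In general there is no parametrization like $\pi$, so we must understand where $\mathcal{L}$ comes from. It cannot be invertible at the vertex. Indeed, if $x$ is a real point and $\mathcal{L}_x$ is free of rank one over $\mathcal{O}_{X,x}$, then $\tau$ induces an antilinear map $m\mapsto\lambda\bar m$ of the line $\mathcal{L}_x/\mathfrak{m}_x\mathcal{L}_x\cong\mathbb{C}$, and its square is $|\lambda|^2\neq-1$. The obstruction disappears on the blow-up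
\[
Y=\{(z,\ell)\in X\times E: z\in\ell\},\qquad E=\{x_1^2+x_2^2+x_3^2=0\}\subset\mathbb{P}^2,
\]
a line bundle over the conic $E$, with the projection $\rho:Y\to X$. Conjugation lifts to $\sigma(z,\ell)=(\bar z,\bar\ell)$, which has \emph{no fixed point} because $E$ has no real point. The map $\pi$ identifies $E$ with $\mathbb{P}^1$, with coordinate $t=v/u$, and $\sigma$ induces the antipodal map $t\mapsto-1/\bar t$. Over $t\ne\infty$ the surface $Y$ has coordinates $(t,u^2)$, and an odd function is $m(u,tu)=u\,g(t,u^2)$ with $g$ holomorphic; over $t\neq0$ the roles of $u$ and $v$ are exchanged. So $\mathcal{L}=\rho_*L$, where $L$ is the line bundle on $Y$ with local generators $u$ and $v$. Two features will reappear. First, the preimage $\rho^{-1}(\mathbb{R}^3)$ is the zero section $E$, of real dimension $2$, although $X\cap\mathbb{R}^3$ is a point. Second, a nontrivial bundle is unavoidable: a holomorphic unit $\theta$ near $E$ is constant on $E$, so $\theta\cdot\overline{\theta\circ\sigma}=|\theta|^2>0$ on $E$, and the norm equation has no unit solution there.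

The special irreducible function $f_1$ of Example~\ref{ex:three} leads back to the cone. The map $\nu(w,x_2,x_3)=(wx_2,x_2,x_3)$ sends the cone $w^2+x_2^2+x_3^2=0$ onto $\{f_1=0\}$; it is finite and biholomorphic off the singular line $x_1=x_2=0$, and the cone is normal, being a surface in $\mathbb{C}^3$ with an isolated singular point. So $\nu$ is the normalization. Conjugation lifts to it with the vertex as a fixed point: normalizing does not remove the real points, and one has to resolve. On the cone $x_3\,\tau s=-(x_2+iw)s$. Multiplying by $x_2$ makes the coefficients functions of $x_1,x_2,x_3$, namely $A=x_2x_3$ and $C=x_2^2+ix_1$, and $A^2+CC^c=f_1$.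

\section{The complex zero set of a prime function}\label{sec:zero}

We write $\mathcal{O}_\Omega$ for the sheaf of holomorphic functions on an open set $\Omega\subset\mathbb{C}^3$, $\mathcal{O}_z$ for its stalk at $z$, and $\mathfrak{m}_z$ for the maximal ideal. On $\mathbb{R}^3$ let $\mathcal{O}_{\mathbb{C}}=\mathcal{O}_{\mathbb{C}^3}|_{\mathbb{R}^3}$ and let $\mathcal{O}_{\mathbb{R}}$ be the subsheaf of real germs. Then $\mathcal{O}(\mathbb{R}^3)=H^0(\mathbb{R}^3,\mathcal{O}_{\mathbb{R}})$ and $\mathcal{O}_{\mathbb{C}}=\mathcal{O}_{\mathbb{R}}\oplus i\,\mathcal{O}_{\mathbb{R}}$. A holomorphic function on a connected open subset of $\mathbb{C}^n$ that vanishes on a nonempty open subset of $\mathbb{R}^n$ is zero, since all its derivatives vanish at a real point. We use the following standard facts.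

\begin{enumerate}
\item[(F1)] \emph{Stein neighborhoods} (Cartan, Grauert). The set $\mathbb{R}^3$ has a fundamental system of Stein open neighborhoods in $\mathbb{C}^3$. For a coherent sheaf $\mathcal{F}$ on a Stein manifold $\Omega$, the global sections generate each stalk $\mathcal{F}_z$ over $\mathcal{O}_z$ (Theorem~A), and $H^q(\Omega,\mathcal{F})=0$ for $q\ge1$ (Theorem~B).
\item[(F2)] \emph{Complex surfaces in $\Omega$.} The zero set of a nonzero holomorphic function on a connected $\Omega\subset\mathbb{C}^3$ is empty or of pure dimension $2$. Let $X\subset\Omega$ be a closed analytic set of pure dimension $2$. Its ideal sheaf is coherent and locally principal, with radical stalks. Its singular locus $\operatorname{Sing}X$ is analytic of dimension at most $1$. Its irreducible components form a locally finite family of closed analytic sets of pure dimension $2$. A holomorphic function on $\Omega$ that vanishes on a nonempty $2$-dimensional complex submanifold contained in a component $X_1$, for instance on a nonempty open subset of $X_1$, vanishes on $X_1$ (identity theorem).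
\item[(F3)] \emph{Continuity of cohomology} (Godement). If $S$ is a closed subset of a metrizable space $M$ and $\mathcal{F}$ is a sheaf of abelian groups on $M$, then $H^q(S,\mathcal{F}|_S)=\varinjlim H^q(W,\mathcal{F})$, the limit being taken over the open sets $W\supset S$.
\end{enumerate}

If $\Omega_0$ is a Stein neighborhood of $\mathbb{R}^3$, then $\Omega_0\cap c(\Omega_0)$ is Stein and $c$-invariant, and so is its connected component containing $\mathbb{R}^3$. We call a connected $c$-invariant Stein open neighborhood of $\mathbb{R}^3$ \emph{admissible}; by (F1) these form a fundamental system. Finitely many functions in $\mathcal{O}(\mathbb{R}^3)$ extend holomorphically to some admissible $\Omega$, and each extension $g$ is real, because $g^c-g$ vanishes on $\mathbb{R}^3$. We use the same letter for a function and its extension.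

To exploit primality we need to factor $f$ according to the components of its complex zero set. This requires a global real equation for a $c$-invariant surface.

\begin{lemma}\label{lem:generator}
Let $\mathcal{I}$ be a locally principal ideal sheaf with nonzero stalks on a $c$-invariant neighborhood of $\mathbb{R}^3$, stable under $g\mapsto g^c$. Then there is $g\in\mathcal{O}(\mathbb{R}^3)$ that generates $\mathcal{I}_x$ for every $x\in\mathbb{R}^3$.
\end{lemma}

\begin{proof}
Let $x\in\mathbb{R}^3$ and let $g_0$ generate $\mathcal{I}_x$. Since $g\mapsto g^c$ is a ring automorphism of $\mathcal{O}_x$ preserving $\mathcal{I}_x$, we have $g_0^c=eg_0$ with $e$ a unit. For $\lambda\in\mathbb{C}$ the germ $\lambda g_0+\bar\lambda g_0^c=(\lambda+\bar\lambda e)g_0$ is real, and it is a generator if $\lambda+\bar\lambda e(x)\neq0$. Take $\lambda=1$ if $e(x)\ne-1$ and $\lambda=i$ if $e(x)=-1$. So $\mathbb{R}^3$ has an open cover $(U_j)$ with real analytic $g_j$ generating $\mathcal{I}$ along $U_j$. The quotients $g_j/g_k$ form a cocycle of real units; if $g_j/g_k=e_k/e_j$ with real units $e_j$ on $U_j$, then the $e_jg_j$ glue to the required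 $g$. It therefore suffices to show that $H^1(\mathbb{R}^3,\mathcal{O}_{\mathbb{R}}^*)=0$. The map $e\mapsto(\operatorname{sign}e,\log|e|)$ gives $\mathcal{O}_{\mathbb{R}}^*\cong\mathbb{Z}/2\times\mathcal{O}_{\mathbb{R}}$. We have $H^1(\mathbb{R}^3,\mathbb{Z}/2)=0$ as $\mathbb{R}^3$ is simply connected, and $H^1(\mathbb{R}^3,\mathcal{O}_{\mathbb{R}})$ is a direct summand of $H^1(\mathbb{R}^3,\mathcal{O}_{\mathbb{C}})=\varinjlim H^1(\Omega,\mathcal{O}_\Omega)$, which is zero by (F3) and Theorem~B for admissible $\Omega$.
\end{proof}

The next lemma is the only place where primality of $(f)$ enters Theorems~\ref{thm:main} and \ref{thm:second}(b). If $(f)$ is prime, then $f$ is not a unit, so $\mathcal{Z}(f)\neq\varnothing$ and a component $X_1$ as in the statement exists.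

\begin{lemma}\label{lem:component}
Let $f$ generate a nonzero prime ideal of $\mathcal{O}(\mathbb{R}^3)$, let $\Omega$ be any admissible neighborhood to which $f$ extends, let $X=\{f=0\}\subset\Omega$, and let $X_1$ be any irreducible component of $X$ that meets $\mathbb{R}^3$.
\begin{enumerate}
\item[(a)] For every $x\in\mathbb{R}^3$, the germ of $f$ generates the stalk at $x$ of the ideal sheaf of $X_1\cup c(X_1)$. In particular $f\mathcal{O}_x$ is a radical ideal.
\item[(b)] A real holomorphic function $h$ on $\Omega$ satisfies $h|_{\mathbb{R}^3}\in(f)$ if and only if $h$ vanishes on $X_1$.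
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $f$ is real, $c(X)=X$, so $f$ vanishes on the surface $X_1\cup c(X_1)$. The ideal sheaf $\mathcal{I}$ of this surface is locally principal by (F2) and stable under $g\mapsto g^c$. Let $g\in\mathcal{O}(\mathbb{R}^3)$ generate it along $\mathbb{R}^3$, by Lemma~\ref{lem:generator}. Then $g$ divides $f$ at every real point; the local quotients are unique and real, so $f=gf'$ with $f'\in\mathcal{O}(\mathbb{R}^3)$. As $(f)$ is prime, $f$ divides $f'$ or $g$. If $f'=fk$, then $1=gk$, which is impossible because $g$ vanishes on $X_1\cap\mathbb{R}^3\neq\varnothing$. So $g=fk$, hence $1=kf'$, and $f$ differs from $g$ by a unit.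

(b) If $h$ vanishes on $X_1$, then $h=h^c$ vanishes on $c(X_1)$, so by (a) $f$ divides $h$ at every real point, and the quotients glue to an element of $\mathcal{O}(\mathbb{R}^3)$. Conversely, let $h=fk$ on $\mathbb{R}^3$ and $x\in X_1\cap\mathbb{R}^3$. The identity $h=fk$ holds on a neighborhood $U$ of $x$ in $\mathbb{C}^3$, so $h$ vanishes on $X_1\cap U$, and on $X_1$ by the identity theorem.
\end{proof}

For $f_2=x_1^2+x_2^2$ the components $X_1$ and $c(X_1)$ are the two planes $x_1\pm ix_2=0$, which shows why both appear in (a).

\section{From a quaternionic module to three squares}\label{sec:squares}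

The following proposition provides, for a general surface with few real points, what the odd functions provide for the cone. Analytic sets carry their reduced structure: $\mathcal{O}_X$ is the quotient of $\mathcal{O}_\Omega$ by the ideal sheaf of $X$.

\begin{proposition}\label{prop:key}
Let $\Omega_0$ be admissible and let $X_0\subset\Omega_0$ be a closed analytic subset of pure complex dimension $2$ with $c(X_0)=X_0$ and $\dim(X_0\cap\mathbb{R}^3)\le1$. Then there are an admissible $\Omega\subset\Omega_0$, a coherent $\mathcal{O}_\Omega$-module $\mathcal{L}$ annihilated by the ideal sheaf of $X=X_0\cap\Omega$, and additive maps $\tau:\mathcal{L}(V)\to\mathcal{L}(c(V))$ for $V\subset\Omega$ open, compatible with restrictions, such that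
\begin{enumerate}
\item[(1)] $\tau(gm)=g^c\,\tau(m)$ for $g\in\mathcal{O}_\Omega(V)$ and $m\in\mathcal{L}(V)$, and $\tau^2=-1$;
\item[(2)] on $X\setminus\operatorname{Sing}X$, $\mathcal{L}$ is an invertible $\mathcal{O}_X$-module.
\end{enumerate}
\end{proposition}

The hypothesis on real points cannot be dropped: for the plane $x_3=0$, properties (1) and (2) are contradictory at any real point, by the computation $\tau^2=|\lambda|^2$ of Section~\ref{sec:cone}. We prove the proposition in Section~\ref{sec:bundle} and first deduce the main theorem.

\begin{proof}[Proof of Theorem~\ref{thm:main}]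
As $\dim\mathcal{Z}(f)\le1$, we have $f\neq0$. Extend $f$ to an admissible $\Omega_0$ and let $X_0=\{f=0\}$. It is $c$-invariant, of pure dimension $2$, and $X_0\cap\mathbb{R}^3=\mathcal{Z}(f)$. Take $\Omega,X,\mathcal{L},\tau$ from Proposition~\ref{prop:key}; then $X$ is the zero set of $f$ in $\Omega$. Let $X_1$ be an irreducible component of $X$ meeting $\mathbb{R}^3$. By Lemma~\ref{lem:component}(b) it suffices to find real holomorphic functions $A,C_1,C_2$ on $\Omega$ such that $A^2+C_1^2+C_2^2$ vanishes on $X_1$ and $A$ does not. By the identity theorem, both properties can be tested near a single point. Fix $z\in X_1\setminus\operatorname{Sing}X$. Then $\bar z\in X\setminus\operatorname{Sing}X$ too, since $c(X)=X$.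

\emph{The section $s$.} For $w\in\{z,\bar z\}$ the stalk $\mathcal{L}_w$ is free of rank one over the local ring $\mathcal{O}_{X,w}$, so a germ generates it if and only if its class in $\mathcal{L}_w/\mathfrak{m}_w\mathcal{L}_w\cong\mathbb{C}$ is nonzero. By Theorem~A, the global sections with zero class at $w$ form a proper linear subspace of $H^0(\Omega,\mathcal{L})$. A vector space is not the union of two proper subspaces, so some $s\in H^0(\Omega,\mathcal{L})$ generates both $\mathcal{L}_z$ and $\mathcal{L}_{\bar z}$. The map $\tau:\mathcal{L}_{\bar z}\to\mathcal{L}_z$ is bijective, as $\tau^2=-1$, and semilinear over the ring isomorphism $\mathcal{O}_{\bar z}\to\mathcal{O}_z$, $g\mapsto g^c$. Hence $\tau s$ generates $\mathcal{L}_z$.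

\emph{The denominator $A$.} The ratio of $\tau s$ and $s$ has poles; we need a global real function that clears them and does not vanish at $z$. Let $\mathcal{D}\subset\mathcal{O}_\Omega$ be the kernel of
\[
\mathcal{O}_\Omega\to\mathcal{L}/\mathcal{O}_\Omega s,\qquad a\mapsto a\,\tau s .
\]
It is a coherent ideal sheaf, and $\mathcal{D}_w=\mathcal{O}_w$ for $w\in\{z,\bar z\}$ because $s$ generates $\mathcal{L}_w$. By Theorem~A the subspaces $\{a\in H^0(\Omega,\mathcal{D}):a(w)=0\}$ are proper for $w=z$ and $w=\bar z$, so there is $a\in H^0(\Omega,\mathcal{D})$ with $a(z)\ne0$ and $a(\bar z)\neq0$. Put $A=a\,a^c$. Then $A$ is real, $A\in H^0(\Omega,\mathcal{D})$ because $\mathcal{D}$ is an ideal sheaf, and $A(z)=a(z)\overline{a(\bar z)}\neq0$.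

\emph{The numerator $C$.} By the definition of $\mathcal{D}$, $A\,\tau s$ is a global section of $\mathcal{O}_\Omega s$. The kernel $\mathcal{K}$ of the surjection $\mathcal{O}_\Omega\to\mathcal{O}_\Omega s$, $g\mapsto gs$, is coherent, so $H^1(\Omega,\mathcal{K})=0$ by Theorem~B, and there is a holomorphic function $C$ on $\Omega$ with
\[
A\,\tau s=-C\,s .
\]
Applying $\tau$ and using $A^c=A$ and $\tau^2=-1$, we get $-As=-C^c\,\tau s$. Therefore
\[
A^2\,\tau s=-C\,(As)=-CC^c\,\tau s,\qquad\text{that is,}\qquad (A^2+CC^c)\,\tau s=0 .
\]
Since $\tau s$ is a basis of the free $\mathcal{O}_{X,z}$-module $\mathcal{L}_z$, the function $A^2+CC^c$ vanishes on $X$ near $z$, hence on $X_1$. The functions $C_1=\frac12(C+C^c)$ and $C_2=\frac1{2i}(C-C^c)$ are real, with $C=C_1+iC_2$ and $C^c=C_1-iC_2$, so $CC^c=C_1^2+C_2^2$. This proves the two displayed assertions of the theorem, and they show that $(f)$ is not real. A special irreducible function satisfies the hypotheses by (i) and (ii).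
\end{proof}

\section{Construction of the quaternionic line bundle}\label{sec:bundle}

This section proves Proposition~\ref{prop:key}. Until the last subsection we write $\Omega,X$ for $\Omega_0,X_0$.

\subsection{A resolution with a free involution}\label{sub:free}

We need a smooth model of $X$ to which conjugation lifts, so the model must be canonical.

\begin{enumerate}
\item[(F4)] \emph{Normalization and minimal resolution.} A reduced complex space $X$ has a normalization $\nu:X'\to X$, a finite surjective map from a normal space that is biholomorphic over $X\setminus\operatorname{Sing}X$; isomorphisms of reduced spaces lift to the normalizations. A normal surface $X'$ has a closed discrete singular set. A \emph{resolution} of $X'$ is a proper holomorphic map $\mu:Y\to X'$ from a complex manifold, biholomorphic over $X'\setminus\operatorname{Sing}X'$, whose fibers have dimension at most $1$. There is a \emph{minimal} resolution, through which every resolution factors; it is unique up to unique isomorphism over $X'$, so isomorphisms of normal surfaces lift to the minimal resolutions.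
\end{enumerate}

Let $\nu:X'\to X$ be the normalization, $\mu:Y\to X'$ the minimal resolution, and $\rho=\nu\mu$, viewed as a proper holomorphic map $Y\to\Omega$ with image $X$. Being proper over $\Omega$, the manifold $Y$ is a countable union of compact sets, hence second countable. The map $\rho$ is biholomorphic over $X\setminus\operatorname{Sing}X$. The analytic set $\rho^{-1}(\operatorname{Sing}X)=\mu^{-1}(\nu^{-1}(\operatorname{Sing}X))$ has dimension at most $1$, since $\nu$ is finite and $\mu$ only replaces a discrete set of points by fibers of dimension at most $1$; so it is nowhere dense in $Y$. Let $\Delta=\nu(\operatorname{Sing}X')$, a closed discrete set. The fibers of $\rho$ are compact of dimension at most $1$, they are finite over points outside $\Delta$, and $\rho^{-1}(\Delta)$ is analytic of dimension at most $1$.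

\begin{lemma}\label{lem:free}
There is an antiholomorphic map $\sigma:Y\to Y$ with $\rho\sigma=c\rho$ and $\sigma^2=1$. It has no fixed point.
\end{lemma}

\begin{proof}
For a reduced complex space $Z$ let $\overline{Z}$ be the conjugate space: the same topological space, whose holomorphic functions are the complex conjugates of those of $Z$. An antiholomorphic map to $Z$ is a holomorphic map to $\overline{Z}$. The operation $Z\mapsto\overline{Z}$ is a self-equivalence of the category of reduced complex spaces preserving smoothness, normality and properness, so $\overline{X'}$ is the normalization of $\overline{X}$ and $\overline{Y}$ is the minimal resolution of $\overline{X'}$. By (F4) the isomorphism $c:X\to\overline{X}$ lifts to an isomorphism $Y\to\overline{Y}$, that is, to an antiholomorphic $\sigma:Y\to Y$ with $\rho\sigma=c\rho$. Then $\rho\sigma^2=\rho$, so $\sigma^2$ is the identity on the dense set $\rho^{-1}(X\setminus\operatorname{Sing}X)$, and $\sigma^2=1$.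

Suppose that $\sigma(y)=y$. We show that the fixed set of $\sigma$ is a real surface near $y$. The differential $d\sigma_y$ is an antilinear involution of $T_yY$, so $T_yY$ has a complex basis of vectors fixed by it. Choose holomorphic coordinates $w=(w_1,w_2)$ centered at $y$, on a $\sigma$-invariant neighborhood, with $dw_y$ dual to this basis; then $dw_y\circ d\sigma_y=\overline{dw_y}$. The map $\tilde w=\frac12\bigl(w+\overline{w\circ\sigma}\bigr)$ is holomorphic, $d\tilde w_y=dw_y$, and $\tilde w\circ\sigma=\overline{\tilde w}$. So $\tilde w$ is a coordinate system on a smaller $\sigma$-invariant neighborhood of $y$, in which $\sigma$ is complex conjugation and the fixed set is $\{\tilde w\in\mathbb{R}^2\}$.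

Near $y$ the nowhere dense analytic set $\rho^{-1}(\operatorname{Sing}X)$ lies in the zero set of a nonzero holomorphic function, which cannot vanish on a nonempty open subset of $\{\tilde w\in\mathbb{R}^2\}$. So there is a nonempty real surface $N$ of fixed points disjoint from $\rho^{-1}(\operatorname{Sing}X)$. On $N$ we have $\rho=\rho\sigma=c\rho$, so $\rho(N)\subset X\cap\mathbb{R}^3$. As $\rho$ is biholomorphic off $\rho^{-1}(\operatorname{Sing}X)$, the set $\rho(N)$ is a $2$-dimensional real analytic submanifold. This contradicts $\dim(X\cap\mathbb{R}^3)\le1$.
\end{proof}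

This lemma is the only step that needs the bound $\dim(X\cap\mathbb{R}^3)\le1$. Because $\sigma$ is free, $M=Y/\sigma$ is a second countable, hence metrizable, real $4$-manifold, and the quotient map $p:Y\to M$ is a two-sheeted covering. Objects on $Y$ that are compatible with $\sigma$ are described by sheaves on $M$.

\subsection{The two obstructions}\label{sub:obstruction}

For $g$ holomorphic on an open $W\subset Y$ put $g^\sigma=\overline{g\circ\sigma}$, holomorphic on $\sigma(W)$. From $\rho\sigma=c\rho$ we get $(g\circ\rho)^\sigma=g^c\circ\rho$ for $g$ holomorphic on an open subset of $\Omega$. On $M$ let $\mathcal{A}=p_*\mathcal{O}_Y$, a sheaf of rings with the involution $g\mapsto g^\sigma$. We first write down what a line bundle with a quaternionic structure looks like in local trivializations over $\sigma$-invariant sets.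

\begin{lemma}\label{lem:data}
Let $(V_\alpha)$ be an open cover of an open set $M'\subset M$. Let $\theta_\alpha\in\mathcal{A}^*(V_\alpha)$, and let $\ell_{\alpha\beta}\in\mathcal{A}^*(V_\alpha\cap V_\beta)$ satisfy $\ell_{\alpha\beta}\ell_{\beta\gamma}=\ell_{\alpha\gamma}$. Assume
\begin{equation}\label{eq:data}
\theta_\alpha\theta_\alpha^\sigma=-1,\qquad \theta_\beta/\theta_\alpha=\ell_{\alpha\beta}^\sigma/\ell_{\alpha\beta}.
\end{equation}
Then there are an invertible sheaf $L$ on $Y'=p^{-1}(M')$ and additive maps $\tau:L(W)\to L(\sigma(W))$ for $W\subset Y'$ open, compatible with restrictions, with $\tau(gm)=g^\sigma\tau(m)$ and $\tau^2=-1$.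
\end{lemma}

\begin{proof}
Let $L(W)$ consist of the families $m_\alpha\in\mathcal{O}_Y(W\cap p^{-1}(V_\alpha))$ with $m_\beta=\ell_{\alpha\beta}m_\alpha$. By the cocycle condition $L$ is invertible. Put $\tau(m)_\alpha=\theta_\alpha^{-1}m_\alpha^\sigma$ on $\sigma(W)\cap p^{-1}(V_\alpha)$. The second equation in \eqref{eq:data} gives
\[
\tau(m)_\beta=\theta_\beta^{-1}\ell_{\alpha\beta}^\sigma\,m_\alpha^\sigma=\ell_{\alpha\beta}\,\theta_\alpha^{-1}m_\alpha^\sigma=\ell_{\alpha\beta}\,\tau(m)_\alpha ,
\]
so $\tau(m)\in L(\sigma(W))$. The rule $\tau(gm)=g^\sigma\tau(m)$ holds because $(gm_\alpha)^\sigma=g^\sigma m_\alpha^\sigma$, and $\tau^2(m)_\alpha=\theta_\alpha^{-1}(\theta_\alpha^\sigma)^{-1}m_\alpha=-m_\alpha$.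
\end{proof}

To solve \eqref{eq:data} we introduce the subsheaf $\mathcal{S}=\{g:g^\sigma=g\}$ of $\mathcal{A}$, the subsheaf $\mathcal{N}=\{n:nn^\sigma=1\}$ of $\mathcal{A}^*$, and the kernel $\mathcal{Z}$ of $\exp:\mathcal{S}\to\mathcal{S}^*$. The decomposition $g=\frac12(g+g^\sigma)+i\cdot\frac1{2i}(g-g^\sigma)$ shows that $\mathcal{A}=\mathcal{S}\oplus i\mathcal{S}$.

\begin{lemma}\label{lem:exact}
The following sequences of sheaves of abelian groups on $M$ are exact:
\begin{gather}
1\to\mathcal{N}\to\mathcal{A}^*\xrightarrow{\ \theta\mapsto\theta\theta^\sigma\ }\mathcal{S}^*\to1,\label{eq:norm}\\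
1\to\mathcal{S}^*\to\mathcal{A}^*\xrightarrow{\ \ell\mapsto\ell^\sigma/\ell\ }\mathcal{N}\to1,\label{eq:h90}\\
0\to\mathcal{Z}\to\mathcal{S}\xrightarrow{\ \exp\ }\mathcal{S}^*\to1.\label{eq:exp}
\end{gather}
\end{lemma}

\begin{proof}
Let $V\subset M$ be a small ball with $p^{-1}(V)=U\sqcup\sigma(U)$. The ring homomorphism $g\mapsto(g|_U,g^\sigma|_U)$ identifies $\mathcal{A}(V)$ with $\mathcal{O}(U)\times\mathcal{O}(U)$; its inverse sends $(a,b)$ to the function equal to $a$ on $U$ and to $b^\sigma$ on $\sigma(U)$. The involution becomes $(a,b)\mapsto(b,a)$, so $\mathcal{S}(V)=\{(a,a)\}$ and $\mathcal{N}(V)=\{(a,a^{-1})\}$. The map in \eqref{eq:norm} is $(a,b)\mapsto(ab,ab)$, which sends $(a,1)$ to $(a,a)$. The map in \eqref{eq:h90} is $(a,b)\mapsto(b/a,a/b)$, which has kernel $\{a=b\}$ and sends $(1,a)$ to $(a,a^{-1})$. The map in \eqref{eq:exp} is $(a,a)\mapsto(e^a,e^a)$, which is onto because units on the ball $U$ have logarithms.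
\end{proof}

Freeness of $\sigma$ is essential here: at a fixed point $y$ we would have $(\theta\theta^\sigma)(y)=|\theta(y)|^2$, and $-1$ would not be in the image of the norm map. As it is, \eqref{eq:norm} solves $\theta_\alpha\theta_\alpha^\sigma=-1$ locally, for instance by the function equal to $-1$ on $U$ and $1$ on $\sigma(U)$. The ratios $\theta_\beta/\theta_\alpha$ form a cocycle representing $\delta(-1)\in H^1(M,\mathcal{N})$, where $\delta$ is the connecting map of \eqref{eq:norm}. This class is the obstruction to a global unit solution, and for the cone it does not vanish on any neighborhood of $p(E)$. But \eqref{eq:data} asks for less, namely that $\delta(-1)$ come from a class in $H^1(M,\mathcal{A}^*)$. By \eqref{eq:h90} the obstruction to this is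
\[
\kappa=\delta'\delta(-1)\in H^2(M,\mathcal{S}^*),
\]
where $\delta'$ is the connecting map of \eqref{eq:h90}. By \eqref{eq:exp}, $H^2(\mathcal{S}^*)$ sits between $H^2(\mathcal{S})$, which is analytic, and $H^3(\mathcal{Z})$, which is topological. We have no control over the third cohomology of the $4$-manifold $M$. However, we are free to shrink $\Omega$, so only the germ of $M$ along the image of $\rho^{-1}(\mathbb{R}^3)$ matters, and this set is small.

\subsection{The preimage of the real points}\label{sub:T}

Put $T=\rho^{-1}(\mathbb{R}^3)$ and $T_0=p(T)$. The set $T$ is the zero set of the imaginary part of $\rho$, so it is a closed real analytic subset of $Y$. It is $\sigma$-invariant, so $p^{-1}(T_0)=T$ and $T_0$ is closed in $M$. For admissible $\Omega'\subset\Omega$ put $M_{\Omega'}=p(\rho^{-1}(\Omega'))$; this is an open neighborhood of $T_0$, and $p^{-1}(M_{\Omega'})=\rho^{-1}(\Omega')$ because $\Omega'$ is $c$-invariant. A separable metrizable space has \emph{covering dimension} at most $d$ if every open cover has an open refinement in which each point lies in at most $d+1$ sets.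

\begin{enumerate}
\item[(F5)] \emph{Dimension.} A real analytic subset of dimension at most $d$ of a second countable real analytic manifold is a countable union of locally closed analytic submanifolds of dimension at most $d$ (\L ojasiewicz). A compact subset of $\mathbb{R}^k$ has covering dimension at most $k$. A separable metrizable space that is a countable union of closed subsets of covering dimension at most $d$ has covering dimension at most $d$ (countable sum theorem). On a paracompact Hausdorff space of covering dimension at most $d$, the cohomology of every sheaf of abelian groups vanishes in degrees greater than $d$ (Godement).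
\end{enumerate}

\begin{lemma}\label{lem:T}
\begin{enumerate}
\item[(a)] The space $T_0$ has covering dimension at most $2$.
\item[(b)] The sets $M_{\Omega'}$, for $\Omega'\subset\Omega$ admissible, form a fundamental system of neighborhoods of $T_0$ in $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We first show that $\dim T\le2$. Otherwise $T$ contains a real analytic submanifold $N$ of dimension $k\ge3$. The closed set $\rho^{-1}(\Delta)$ has real dimension at most $2$, so $N'=N\setminus\rho^{-1}(\Delta)$ is nonempty and open in $N$. The map $\rho|_{N'}:N'\to\mathbb{R}^3$ has finite fibers. Near a point where its rank $r$ is maximal the rank is constant, so the fibers there are submanifolds of dimension $k-r$. They are finite, so $r=k$, and $\rho|_{N'}$ is an immersion near that point. Then $k=3$ and $X\cap\mathbb{R}^3$ contains a nonempty open subset of $\mathbb{R}^3$, which is false.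

By (F5), $T$ is a countable union of submanifolds of dimension at most $2$, hence a countable union of compact sets, each homeomorphic to a subset of some $\mathbb{R}^k$ with $k\le2$ and so small that $p$ is injective on it. Their images under $p$ are compact, homeomorphic to the same subsets of $\mathbb{R}^k$, and cover $T_0$. The countable sum theorem gives the claim.

(b) Let $W\supset T_0$ be open in $M$. The set $F=Y\setminus p^{-1}(W)$ is closed and disjoint from $T$. As $\rho$ is proper, $\rho(F)$ is closed in $\Omega$, and it is disjoint from $\mathbb{R}^3$. So $\Omega\setminus\rho(F)$ contains an admissible $\Omega'$, and $\rho^{-1}(\Omega')\subset p^{-1}(W)$.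
\end{proof}

For the cone, $T=E$ and $T_0$ is the quotient of the sphere by the antipodal map, the real projective plane; so the bound in (a) is attained.

\subsection{Vanishing of the obstruction}\label{sub:vanish}

\begin{enumerate}
\item[(F6)] \emph{Direct images} (Grauert). For a proper holomorphic map $\rho$ and a coherent sheaf $\mathcal{F}$ on its source, the sheaves $R^q\rho_*\mathcal{F}$ are coherent, and they vanish when $q$ exceeds the maximal complex dimension of a fiber.
\end{enumerate}

\begin{lemma}\label{lem:vanish}
We have $H^2(T_0,\mathcal{S}^*|_{T_0})=0$.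
\end{lemma}

\begin{proof}
Let $\Omega'\subset\Omega$ be admissible. In the Leray spectral sequence
\[
E_2^{j,q}=H^j(\Omega',R^q\rho_*\mathcal{O}_Y)\ \Rightarrow\ H^{j+q}(\rho^{-1}(\Omega'),\mathcal{O}_Y)
\]
the terms with $j\ge1$ vanish by (F6) and Theorem~B, and $E_2^{0,2}=0$ because the fibers of $\rho$ have dimension at most $1$. So $H^2(\rho^{-1}(\Omega'),\mathcal{O}_Y)=0$. Since $p$ is a finite covering, its higher direct images vanish, and $H^2(M_{\Omega'},\mathcal{A})=H^2(\rho^{-1}(\Omega'),\mathcal{O}_Y)=0$. As $\mathcal{S}$ is a direct summand of $\mathcal{A}$, also $H^2(M_{\Omega'},\mathcal{S})=0$. By (F3) and Lemma~\ref{lem:T}(b), $H^2(T_0,\mathcal{S}|_{T_0})=0$. By (F5) and Lemma~\ref{lem:T}(a), $H^3(T_0,\mathcal{Z}|_{T_0})=0$. The restriction of \eqref{eq:exp} to $T_0$ is exact, and its cohomology sequence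
\[
H^2(T_0,\mathcal{S}|_{T_0})\to H^2(T_0,\mathcal{S}^*|_{T_0})\to H^3(T_0,\mathcal{Z}|_{T_0})
\]
gives the claim.
\end{proof}

That $X$ is a surface has been used in three ways: for the minimal resolution, for the bound on the fibers of $\rho$ that kills $H^2(\mathcal{S})$, and for the bound on $T_0$ that kills $H^3(\mathcal{Z})$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Apply the constructions above to $\Omega_0$ and $X_0$. By Lemma~\ref{lem:vanish} and (F3), the class $\kappa$ restricts to zero on some open neighborhood of $T_0$, hence, by Lemma~\ref{lem:T}(b), on $M'=M_\Omega$ for some admissible $\Omega\subset\Omega_0$. Connecting maps commute with restriction, so the exact sequence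
\[
H^1(M',\mathcal{A}^*)\to H^1(M',\mathcal{N})\xrightarrow{\ \delta'\ } H^2(M',\mathcal{S}^*)
\]
shows that $\delta(-1)|_{M'}$ is the image of a class in $H^1(M',\mathcal{A}^*)$. We represent these classes by \v{C}ech cocycles on a common, sufficiently fine open cover $(V_\alpha)$ of $M'$. There are $\theta_\alpha'\in\mathcal{A}^*(V_\alpha)$ with $\theta_\alpha'\theta_\alpha'^{\,\sigma}=-1$, a cocycle $\ell_{\alpha\beta}\in\mathcal{A}^*(V_\alpha\cap V_\beta)$, and $n_\alpha\in\mathcal{N}(V_\alpha)$ such that
\[
\theta_\beta'/\theta_\alpha'=(\ell_{\alpha\beta}^\sigma/\ell_{\alpha\beta})\cdot n_\beta/n_\alpha .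
\]
The units $\theta_\alpha=\theta_\alpha'/n_\alpha$ still satisfy $\theta_\alpha\theta_\alpha^\sigma=-1$, because $n_\alpha n_\alpha^\sigma=1$, so \eqref{eq:data} holds. Lemma~\ref{lem:data} gives $L$ and $\tau$ on $Y'=p^{-1}(M')=\rho^{-1}(\Omega)$.

Put $\mathcal{L}=\rho_*L$ for the proper map $\rho:Y'\to\Omega$, so that $\mathcal{L}(V)=L(\rho^{-1}(V))$, with $g\in\mathcal{O}_\Omega(V)$ acting through $g\circ\rho$. It is coherent by (F6). It is annihilated by the ideal sheaf of $X=X_0\cap\Omega$, because $g\circ\rho=0$ if $g$ vanishes on $X$. It is invertible over $\mathcal{O}_X$ on $X\setminus\operatorname{Sing}X$, where $\rho$ is biholomorphic. Finally $\sigma(\rho^{-1}(V))=\rho^{-1}(c(V))$, so $\tau$ maps $\mathcal{L}(V)$ to $\mathcal{L}(c(V))$, and property (1) follows from $(g\circ\rho)^\sigma=g^c\circ\rho$.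
\end{proof}

\section{The level and the sign criterion}\label{sec:second}

\begin{lemma}\label{lem:sign}
If $f\in\mathcal{O}(\mathbb{R}^3)$ and $\dim\mathcal{Z}(f)\le1$, then $\mathbb{R}^3\setminus\mathcal{Z}(f)$ is connected, so $f$ does not change sign.
\end{lemma}

\begin{proof}
By (F5), $\mathcal{Z}(f)$ is a countable union of submanifolds $N_j$ of dimension at most $1$. For $x\notin\mathcal{Z}(f)$ let $\Gamma_x$ be the union of the images of the maps $N_j\times\mathbb{R}\to\mathbb{R}^3$, $(n,\lambda)\mapsto x+\lambda(n-x)$. These are smooth maps from manifolds of dimension at most $2$, so $\Gamma_x$ has measure zero. If the segment from $x$ to a point $x''$ meets $\mathcal{Z}(f)$, then $x''\in\Gamma_x$. Given $x,x'\notin\mathcal{Z}(f)$, choose $x''\notin\Gamma_x\cup\Gamma_{x'}$; the two segments from $x$ to $x''$ and from $x''$ to $x'$ avoid $\mathcal{Z}(f)$.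
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
(a) Let $g_1^2+g_2^2=(g_1+ig_2)(g_1-ig_2)\in(f)$. By (iii), one of the factors equals $f(h_1+ih_2)$ with $h_1,h_2\in\mathcal{O}(\mathbb{R}^3)$. Comparing real and imaginary parts gives $g_1,g_2\in(f)$. Let $K$ be the fraction field of $\mathcal{O}(\mathbb{R}^3)/(f)$. If $-1=(g_1/g_2)^2$ in $K$ with $g_2\notin(f)$, then $g_1^2+g_2^2\in(f)$, a contradiction; so $-1$ is not a square in $K$. For special irreducible $f$, no sum of one or two squares lies in $(f)$ unless all terms do, while Theorem~\ref{thm:main} gives such a sum of three squares and the identity $-1=(C_1/A)^2+(C_2/A)^2$ in $K$. So the level of $K$ is $2$.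

(b) Since $f\neq0$, the set $\mathcal{Z}(f)$ has empty interior, so $\dim\mathcal{Z}(f)\le2$. If $\dim\mathcal{Z}(f)\le1$, then $(f)$ is not real by Theorem~\ref{thm:main}, and $f$ does not change sign by Lemma~\ref{lem:sign}. It remains to show that if $\dim\mathcal{Z}(f)=2$, then $(f)$ is real and $f$ changes sign.

Let $N\subset\mathcal{Z}(f)$ be a $2$-dimensional real analytic submanifold and $x\in N$. Near $x$ we have $N=\{g=0\}$ with $g$ real analytic and $dg(x)\neq0$. Complete $g$ to real analytic coordinates $(g,t_2,t_3)$ at $x$; their extensions are holomorphic coordinates near $x$ in $\mathbb{C}^3$ in which real points have real coordinates. Let $G$ be the complex surface $\{g=0\}$ near $x$. If a germ $h\in\mathcal{O}_x$ vanishes on $N$ near $x$, then $h(0,t_2,t_3)$ vanishes for small real $t_2,t_3$, hence identically. Thus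
\begin{equation}\label{eq:complexify}
h \text{ vanishes on } N \text{ near } x\ \Longrightarrow\ h \text{ vanishes on } G \text{ near } x,\ \text{ and } g\mid h \text{ in } \mathcal{O}_x .
\end{equation}

\emph{The ideal is real.} We show that every $h\in\mathcal{O}(\mathbb{R}^3)$ vanishing on $\mathcal{Z}(f)$ lies in $(f)$. Then $(f)$ is the ideal of all functions vanishing on $\mathcal{Z}(f)$, which is real. Extend $f$ and $h$ to an admissible $\Omega$ and let $X=\{f=0\}\subset\Omega$. By \eqref{eq:complexify}, both $f$ and $h$ vanish on a connected neighborhood $G'$ of $x$ in $G$. Shrinking $G'$, we may assume that it meets only finitely many irreducible components of $X$. They cut out finitely many analytic subsets covering the connected manifold $G'$; one of these has interior, so it equals $G'$. Hence $G'$ lies in a component $X_1$, which meets $\mathbb{R}^3$ at $x$. By the identity theorem $h$ vanishes on $X_1$, and Lemma~\ref{lem:component}(b) gives $h\in(f)$.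

\emph{The function changes sign.} By \eqref{eq:complexify}, $f=gf'$ near $x$, with $f'$ real since $f$ and $g$ are. Suppose that $f'=gk$ in $\mathcal{O}_x$. Then $(gk)^2=fk$, and $f\mathcal{O}_x$ is radical by Lemma~\ref{lem:component}(a), so $gk=g^2km$ for some $m\in\mathcal{O}_x$. This gives $1=gm$, which contradicts $g(x)=0$. So $g\nmid f'$, and by \eqref{eq:complexify} there are points $x'\in N$ arbitrarily close to $x$ with $f'(x')\ne0$. For such an $x'$ with $dg(x')\neq0$, the function $g$ changes sign near $x'$ and $f'$ does not. Hence $f$ changes sign.
\end{proof}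

\begin{remark}\label{rem:hyp}
The hypotheses are needed. Part (a) fails without (iii): $f_2=x_1^2+x_2^2$ generates a prime ideal by Example~\ref{ex:three}, and it is itself a sum of two squares of functions outside $(f_2)$. Part (b) fails without primality. The function $x_3^2$ has a $2$-dimensional zero set, but it does not change sign and its ideal is not real. The function $f=x_3(x_1^2+x_2^2)$ has a $2$-dimensional zero set and changes sign, but $(x_1x_3)^2+(x_2x_3)^2=x_3f$ while $x_1x_3\notin(f)$. A unit has empty zero set and generates the whole ring, which is a real ideal; so primality cannot simply be deleted from Theorem~\ref{thm:main} either.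
\end{remark}

\begin{thebibliography}{1}

\bibitem{NRCAS}
\emph{The Nullstellensatz for real coherent analytic surfaces},
\texttt{https://ems.press/content/serial-article-files/4696}.

\end{thebibliography}
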